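# Maximal subgroups of the free idempotent generated semigroup on the idempotent matrices

Let $Q$ be a division ring. Idempotent matrices can be multiplied in $M_n(Q)$. Suppose we forget nearly all of this multiplication and keep only those products $ef$ of idempotents for which one of $ef$, $fe$ is already $e$ or $f$. The remembered products are the relations of a semigroup, the freest one generated by these idempotents. Around each idempotent $e$ this semigroup contains a group. Which group is it?

If $e$ has rank $1$ and $n\ge 3$, Brittenham, Margolis and Meakin (2010) showed that it is $Q^*$, the group of units of $Q$. They conjectured that for rank $k<n/2$ it is $GL_k(Q)$. The problem is taken from "On Maximal Subgroups of Free Idempotent Generated Semigroups" (https://github.com/robertdgray/robertdgray.github.io). We prove the rank one case first, then see what changes for larger $k$, and then prove the conjecture in the larger range $1\le k\le n-2$.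

## 1. Rank one: the group $Q^*$ when $n\ge 3$

### 1.1 Idempotent matrices, basic pairs, and $IG(E)$

Let $V=Q^n$ be the space of columns, a right $Q$-vector space on which matrices act from the left. Let $U$ be the space of rows of length $n$, a left $Q$-vector space, with standard basis $d_1,\dots,d_n$. The span of a set of vectors is written $\langle\cdot\rangle$. If $V=A\oplus B$, then $\varepsilon(A,B)$ denotes the idempotent matrix with image $A$ and kernel $B$; every idempotent matrix has this form.

We shall often use that a vector space $W$ is not the union of two proper subspaces $W_1,W_2$. Indeed, if it were, take $a\notin W_1$ and $b\notin W_2$. Then $a\in W_2$ and $b\in W_1$, so $a+b$ lies in neither.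

For idempotent matrices $g,h$ we have
$$gh=h\iff \operatorname{im}h\subseteq\operatorname{im}g,\qquad gh=g\iff \ker h\subseteq\ker g. \tag{1}$$
The first holds because $g$ fixes exactly the vectors of $\operatorname{im} g$. The second holds because $gh=g$ says $g(1-h)=0$, and $\operatorname{im}(1-h)=\ker h$.

**Definition.** Let $E$ be the set of idempotents of a semigroup $S$. A pair $(e,f)\in E\times E$ is *basic* if $ef\in\{e,f\}$ or $fe\in\{e,f\}$. The *biordered set* of $S$ is $E$ with the multiplication of $S$ restricted to basic pairs, and
$$IG(E)=\langle\, \bar e\ (e\in E)\mid \bar e\,\bar f=\overline{ef}\ \text{ for every basic pair }(e,f)\,\rangle .$$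

This makes sense because for a basic pair both $ef$ and $fe$ are idempotent. If $ef=e$ then $(fe)^2=f(ef)e=fe$; if $ef=f$ then again $(fe)^2=f(ef)e=ffe=fe$; the cases $fe\in\{e,f\}$ follow by exchanging names. The definition is symmetric, so $(f,e)$ is basic whenever $(e,f)$ is.

**Example 1.** In $M_2(Q)$ let
$$e=\begin{pmatrix}1&0\\0&0\end{pmatrix},\quad f=\begin{pmatrix}1&1\\0&0\end{pmatrix},\quad h=\begin{pmatrix}0&0\\1&1\end{pmatrix}.$$
Here $ef=f$, so $(e,f)$ is basic. But $eh=0$ and $he=\begin{pmatrix}0&0\\1&0\end{pmatrix}$, so $(e,h)$ is not basic, and the presentation has no relation with left side $\bar e\,\bar h$.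

From now on $E$ is the set of idempotents of $M_n(Q)$. The rule $\bar f\mapsto f$ respects the relations, so it defines a homomorphism $\phi:IG(E)\to M_n(Q)$. In particular $f\mapsto\bar f$ is injective.

Two families of basic pairs do most of the work. By (1),
$$\ker g=\ker h\ \Rightarrow\ \bar g\bar h=\bar g,\ \bar h\bar g=\bar h;\qquad \operatorname{im}g=\operatorname{im}h\ \Rightarrow\ \bar g\bar h=\bar h,\ \bar h\bar g=\bar g. \tag{2}$$

Recall Green's relations in a semigroup $S$: $a\,\mathcal R\,b$ means $aS^1=bS^1$, $a\,\mathcal L\,b$ means $S^1a=S^1b$, and $\mathcal H=\mathcal R\cap\mathcal L$. The relation $\mathcal L$ is a right congruence: $a\,\mathcal L\,b$ implies $ac\,\mathcal L\,bc$. Homomorphisms preserve $\mathcal R$, $\mathcal L$ and $\mathcal H$. The $\mathcal H$-class of an idempotent is a group, the *maximal subgroup* with that idempotent as identity. In $M_n(Q)$, $\mathcal R$ means equal images and $\mathcal L$ means equal kernels. We write $H_{\bar e}$ for the $\mathcal H$-class of $\bar e$ in $IG(E)$.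

**Theorem 1 (rank one).** Let $n\ge3$ and let $e\in M_n(Q)$ be an idempotent of rank $1$. Then $\phi$ restricts to an isomorphism from $H_{\bar e}$ onto the $\mathcal H$-class of $e$ in $M_n(Q)$, which is isomorphic to $Q^*$.

The proof has two halves: a translation into walks, and a statement about walks. The translation costs the same for every rank, so we write it for all $k$ with $1\le k\le n$. On a first reading put $k=1$.

### 1.2 Frames and common right inverses

**Definition.** A *frame* is a $k\times n$ matrix $Y$ of rank $k$; $\operatorname{row}(Y)\subseteq U$ is its row space. A *right inverse* of $Y$ is an $n\times k$ matrix $X$ with $YX=I$. A set of frames is *compatible* if some $X$ is a right inverse of all of them.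

For $k=1$ a frame is a nonzero row $y$, and a right inverse is a column $x$ with $yx=1$.

If $YX=I$, then $(XY)^2=XY$. Since $Y$ is onto and $X$ is injective, $XY=\varepsilon(\operatorname{im}X,\ker Y)$. Conversely, let $g$ be an idempotent of rank $k$. Let the columns of $X$ be a basis of $\operatorname{im}g$ and write $g=XY$. Then $XYX=gX=X$, so $YX=I$.

For a subspace $N\subseteq U$ let $Y+[N]$ be the set of all $Y+M$ where every row of $M$ lies in $N$.

**Lemma 2.** Let $Y$ be a frame and $N\subseteq U$ a subspace with $N\cap\operatorname{row}(Y)=0$.

(a) Every $Z\in Y+[N]$ is a frame with $\operatorname{row}(Z)\cap N=0$, $\operatorname{row}(Z)+N=\operatorname{row}(Y)+N$ and $Z+[N]=Y+[N]$.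

(b) The set $Y+[N]$ is compatible.

(c) Conversely, if $X$ is a common right inverse of $Y$ and $Z$, then $Z\in Y+[N_X]$, where $N_X=\{r\in U: rX=0\}$ has dimension $n-k$ and meets $\operatorname{row}(Y)$ in $0$.

*Proof.* (a) Let $Z=Y+M$, and let $a$ be a row of length $k$ with $aZ\in N$. Then $aY=aZ-aM\in N\cap\operatorname{row}(Y)=0$, so $a=0$. Thus the rows of $Z$ are independent and $\operatorname{row}(Z)\cap N=0$. The other two equalities hold because the rows of $Z$ and $Y$ differ by elements of $N$.

(b) The rows of $Y$ together with a basis of $N$ are independent. Complete them to a basis of $U$, and let $P$ be the invertible matrix whose rows are this basis, the rows of $Y$ first. Let $X$ consist of the first $k$ columns of $P^{-1}$. Then $PX$ is the first $k$ columns of $I$, that is, $YX=I$ and $rX=0$ for $r\in N$. Hence $ZX=I$ for all $Z\in Y+[N]$.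

(c) $(Z-Y)X=0$, so the rows of $Z-Y$ lie in $N_X$. The map $r\mapsto rX$ from $U$ to rows of length $k$ is onto, since $aY\mapsto a$; so its kernel $N_X$ has dimension $n-k$. If $aY\in N_X$, then $a=aYX=0$. $\square$

**Example 2.** Let $k=1$. Two rows $y,z$ are compatible if and only if they are equal or independent. If they are independent, use $N=\langle z-y\rangle$ in Lemma 2(b). If $z=cy$ with $c\ne1$, then $yx=1$ gives $zx=c\neq1$. Three independent rows $y,z,t$ are compatible: use $N=\langle z-y,t-y\rangle$, which meets $\langle y\rangle$ in $0$.

### 1.3 Moving through the $\mathcal R$-class of $\bar e$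

Let $e$ have rank $k$ and write $e=X_0Y_0$ with $Y_0X_0=I$.

**Definition.** Let $B\subseteq V$ have dimension $n-k$. An element $u\in IG(E)$ *sits over* $B$ if $u\,\mathcal R\,\bar e$ and $u\,\mathcal L\,\bar g$ for every $g\in E$ with $\ker g=B$. It *ends at* the frame $Y$ if it sits over $\ker Y$ and $\phi(u)=X_0Y$.

By (2), idempotents $g,g'$ with equal kernels satisfy $\bar g\,\mathcal L\,\bar g'$, so the $\mathcal L$ condition need only be checked for one $g$. If $u$ sits over $B$, then $u=s\bar g$ for some $s\in IG(E)^1$, so
$$u\bar g=u\qquad\text{for every } g\in E\text{ with }\ker g=B. \tag{3}$$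

**Lemma 3.**

(a) $\bar e$ sits over $\ker e$. If $u$ sits over $B$ and $A$ is a complement in $V$ of both $B$ and $B'$, then $u\,\overline{\varepsilon(A,B')}$ sits over $B'$.

(b) $\bar e$ ends at $Y_0$. If $u$ ends at $Y$ and $X$ is a common right inverse of $Y$ and $Y'$, then $u\,\overline{XY'}$ ends at $Y'$.

(c) In (b), the element $u\,\overline{XY'}$ does not depend on the choice of $X$. We write it $u*Y'$.

(d) If $u$ ends at $Y$, then $u*Y=u$. If $\{Y,Y',Y''\}$ is compatible, then $(u*Y')*Y''=u*Y''$.

(e) Every $v\in H_{\bar e}$ has the form $\bar e*Y_1*\cdots*Y_m$ (evaluated from the left), where $Y_{j-1}$ and $Y_j$ are compatible for each $j$, and $\ker Y_m=\ker Y_0$.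

*Proof.* **(a)** The first claim is clear. Put $a=\varepsilon(A,B)$ and $a'=\varepsilon(A,B')$. By (3), $u\bar a=u$. Since $u\,\mathcal L\,\bar a$ and $\mathcal L$ is a right congruence, $u\bar a'\,\mathcal L\,\bar a\,\bar a'=\bar a'$, by equal images. Moreover $u\bar a'\,\bar a=u\bar a=u$, so $u\bar a'\,\mathcal R\,u\,\mathcal R\,\bar e$.

**(b)** Apply (a) with $A=\operatorname{im}X$, $B=\ker Y$, $B'=\ker Y'$, and note that $\phi(u\,\overline{XY'})=X_0(YX)Y'=X_0Y'$.

**(c)** This is the one place where a relation beyond (2) enters. Let $X,X'$ both be right inverses of both $Y$ and $Y'$. Put $A=\operatorname{im}X$, $A'=\operatorname{im}X'$, $B=\ker Y$, $B'=\ker Y'$ and $N=\operatorname{im}(X'-X)$. Since $Y(X'-X)=0=Y'(X'-X)$, we have $N\subseteq B\cap B'$. Hence $A\cap N=A'\cap N=0$, and $A\oplus N=A'\oplus N$. Choose $K$ with $B'=N\oplus K$. Then $V=A\oplus B'=A\oplus N\oplus K$, and we may put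
$$\epsilon=\varepsilon(A\oplus N,K),\qquad g=XY=\varepsilon(A,B),\qquad g'=X'Y=\varepsilon(A',B).$$
The images of $g$ and $g'$ lie in $\operatorname{im}\epsilon$, so $\epsilon g=g$ and $\epsilon g'=g'$. Thus $(g,\epsilon)$ and $(g',\epsilon)$ are basic pairs, and $g\epsilon$, $g'\epsilon$ are idempotent.

We compute $g\epsilon$. Its image is $g(A\oplus N)=A$, because $N\subseteq B=\ker g$. Its kernel is $\{v:\epsilon v\in B\}$. As $\epsilon v\in A\oplus N$ and, by the modular law, $B\cap(A+N)=N+(A\cap B)=N$, the kernel is $\{v:\epsilon v\in N\}=N\oplus K=B'$. So $g\epsilon=\varepsilon(A,B')=XY'$. The same computation with $A'$ in place of $A$ gives $g'\epsilon=X'Y'$. Since $g$ and $g'$ have kernel $B$, (3) gives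
$$u\,\overline{XY'}=u\,\bar g\,\bar\epsilon=u\,\bar\epsilon=u\,\bar g'\,\bar\epsilon=u\,\overline{X'Y'} .$$

**(d)** $u*Y=u\,\overline{XY}=u$ by (3). If $X$ is a common right inverse of $Y,Y',Y''$, then $XY'$ and $XY''$ have equal images, so $(u*Y')*Y''=u\,\overline{XY'}\;\overline{XY''}=u\,\overline{XY''}=u*Y''$.

**(e)** Write $v=\bar ev=\bar e\bar f_1\cdots\bar f_m$ with $f_i\in E$. Since $\phi(v)\,\mathcal H\,e$, the matrix $\phi(v)$ has rank $k$, and so does $\phi$ of each prefix $\bar e\bar f_1\cdots\bar f_j$. We show by induction that each prefix has the required form, apart from the condition on $\ker Y_m$. The empty prefix is $\bar e$. Let $u$ be a prefix of the required form, ending at $Y$, and let $f$ be the next letter. The matrix $\phi(u\bar f)=X_0Yf$ has rank $k$, so $Y(\operatorname{im}f)=Q^k$, that is, $\operatorname{im}f+\ker Y=V$. Let $A$ be a complement of $\operatorname{im}f\cap\ker Y$ in $\operatorname{im}f$. Then $V=A\oplus\ker Y$. Put $h=\varepsilon(A,\ker Y)$. Since $A\subseteq\operatorname{im}f$, we have $fh=h$; so $(h,f)$ is basic, $hf\in E$, and by (3)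
$$u\bar f=u\bar h\bar f=u\,\overline{hf}.$$
From $h\cdot hf=hf$ and $hf\cdot h=h(fh)=h$ we see that $hf$ has the same image as $h$, namely $A$. The restriction of $Y$ to $A$ is an isomorphism onto $Q^k$; let $X$ be the matrix of its inverse, so $\operatorname{im}X=A$ and $YX=I$. As $\operatorname{im}(hf)=A=\operatorname{im}X$, we can write $hf=XY'$. The idempotent $hf$ fixes $A$ pointwise, so $XY'X=X$ and $Y'X=I$. Thus $Y'$ is a frame, $X$ is a common right inverse of $Y$ and $Y'$, and $u\bar f=u\,\overline{XY'}=u*Y'$. This completes the induction.

Finally $v$ ends at $Y_m$, and $\phi(v)=X_0Y_m\,\mathcal H\,e$ has kernel $\ker Y_m=\ker e=\ker Y_0$. $\square$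

**Definition.** A *chain* is a sequence of frames $Y_0,Y_1,\dots,Y_m$ starting at our fixed $Y_0$ with consecutive members compatible. Its *value* is $\bar e*Y_1*\cdots*Y_m$.

Repeated use of Lemma 3(d) gives: if $u$ ends at $Y$, and $Y,Z_1,\dots,Z_s$ have one common right inverse, then
$$u*Z_1*\cdots*Z_s=u*Z_s,\qquad\text{which equals }u\text{ if }Z_s=Y. \tag{4}$$

**Proposition 4.** Suppose that every frame is the end of a chain, and that every closed chain ($Y_m=Y_0$) has value $\bar e$. Then $\phi$ maps $H_{\bar e}$ isomorphically onto the $\mathcal H$-class of $e$ in $M_n(Q)$, which is $\{X_0gY_0:g\in GL_k(Q)\}\cong GL_k(Q)$.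

*Proof.* If $a$ has the same image and kernel as $e$, then $a=eae=X_0(Y_0aX_0)Y_0$, and $g=Y_0aX_0$ has rank $k$. Conversely each $X_0gY_0$ with $g\in GL_k(Q)$ has the image and kernel of $e$. Since $(X_0gY_0)(X_0g'Y_0)=X_0gg'Y_0$ and $Y_0(X_0gY_0)X_0=g$, the $\mathcal H$-class is isomorphic to $GL_k(Q)$. The homomorphism $\phi$ maps $H_{\bar e}$ into it.

*Onto.* Take a chain from $Y_0$ to $gY_0$, with value $u$. Then $u$ ends at $gY_0$, and $\ker gY_0=\ker e$, so $u\,\mathcal R\,\bar e$ and $u\,\mathcal L\,\bar e$. Hence $u\in H_{\bar e}$, and $\phi(u)=X_0gY_0$.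

*Injective.* Let $v\in H_{\bar e}$ and $\phi(v)=e$. By Lemma 3(e), $v$ is the value of a chain ending at some $Y_m$, and $X_0Y_m=\phi(v)=X_0Y_0$. Multiply by $Y_0$ on the left: $Y_m=Y_0$. The chain is closed, so $v=\bar e$. $\square$

**Example 3.** Let $n=3$, $e=X_0Y_0$ with $Y_0=(1,0,0)$ and $X_0=Y_0^T$, and let $c\in Q^*$. The chain $(1,0,0),\ (0,1,0),\ (c,0,0)$ has steps with common right inverses $(1,1,0)^T$ and $(c^{-1},1,0)^T$. Its value is
$$v_c=\bar e\cdot\overline{\begin{pmatrix}0&1&0\\0&1&0\\0&0&0\end{pmatrix}}\cdot\overline{\begin{pmatrix}1&0&0\\c&0&0\\0&0&0\end{pmatrix}},$$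
and multiplying the matrices gives $\phi(v_c)=c\,e$. Theorem 1 says, among other things, that $v_cv_d=v_{cd}$ already in $IG(E)$.

### 1.4 The graph of independent vectors

**Definition.** Let a graph be given together with a collection of closed walks, called *elementary*, that contains all backtracks $a,b,a$. Two walks are *equivalent*, $p\sim q$, if one is obtained from the other by finitely many insertions and deletions of elementary closed walks. A closed walk is *null* if it is equivalent to a constant walk.

We write $pq$ for concatenation and $p^{-1}$ for the reversed walk. Equivalent walks have the same endpoints, and equivalence respects concatenation. Three facts: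

* $pp^{-1}$ is null, by deleting backtracks from the middle.
* If $pq^{-1}$ is elementary, then $p\sim pq^{-1}q\sim q$.
* If a closed walk $pq$ is null, so is its cyclic shift $qp$, since $qp\sim q(pq)q^{-1}\sim qq^{-1}$.

**Lemma 5.** Let $W$ be a finite-dimensional vector space over $Q$, let $P$ be a set with a surjection $P\to W\setminus\{0\}$, $x\mapsto\bar x$, and join $x,y\in P$ by an edge if $\bar x,\bar y$ are linearly independent. A *triangle* is a closed walk $x,y,w,x$ with $\bar x,\bar y,\bar w$ independent. Let the elementary closed walks be the backtracks and the triangles.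

(a) If $\dim W\ge2$, the graph is connected.

(b) If $\dim W\ge3$, every closed walk is null.

*Proof.* (a) Let $x\ne y$ in $P$ be non-adjacent, so $\langle\bar x\rangle=\langle\bar y\rangle$. Choose $w$ with $\bar w\notin\langle\bar x\rangle$. Then $x,w,y$ is a walk.

(b) Fix $z\in P$. The plan is to push a given closed walk off the line $\langle\bar z\rangle$ and then cone it from $z$.

**Step 1: get off the line.** Take a closed walk of positive length. Adjacent vertices have independent images, so some vertex is not over $\langle\bar z\rangle$; shift cyclically so that the walk starts there. Suppose $x,t,x'$ are consecutive with $\bar t\in\langle\bar z\rangle$. Then $\bar x,\bar x'\notin\langle\bar z\rangle$. Since $\dim W\ge3$, both $\langle\bar x,\bar z\rangle$ and $\langle\bar x',\bar z\rangle$ are proper, so there is $w$ with $\bar w$ outside both. Then $x,t,w$ and $t,x',w$ span triangles, because $\langle\bar t\rangle=\langle\bar z\rangle$, and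
$$(x,t,x')\sim(x,w,t,x')\sim(x,w,x').$$
The vertex $w$ is not over $\langle\bar z\rangle$, so the number of bad vertices has dropped. Repeat until none is left. Now every vertex of the walk is adjacent to $z$.

**Step 2: cone.** We claim that $x,x',z,x$ is null for every edge $x,x'$ of the new walk. The vectors $\bar x,\bar x',\bar z$ are pairwise independent. If they are independent, this is a triangle. If not, then $\bar z\in\langle\bar x,\bar x'\rangle$. Choose $w$ with $\bar w\notin\langle\bar x,\bar x'\rangle$. Then $(x,x',w)$, $(x',z,w)$, $(z,x,w)$ are independent triples, so each edge may be replaced by a detour through $w$: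
$$(x,x',z,x)\sim(x,w,x',w,z,w,x)\sim(x,w,z,w,x)\sim(x,w,x)\sim(x).$$

**Step 3: collapse.** By Step 2, $(x,x')\sim(x,x',z,x,z,x')\sim(x,z,x')$ for each edge; the first equivalence inserts $x',z,x,z,x'$. So a walk $x_0,x_1,\dots,x_m=x_0$ is equivalent to $x_0,z,x_1,z,x_2,\dots,z,x_0$. Deleting the backtracks $z,x_i,z$ leaves $x_0,z,x_0\sim x_0$. $\square$

### 1.5 Proof of Theorem 1

Let $k=1$ and $n\ge3$. Apply Lemma 5 with $W=U$, $P=U\setminus\{0\}$ and the identity map. By Example 2, two distinct nonzero rows are compatible exactly when they are adjacent in this graph. So a walk starting at $Y_0$ is a chain, and by Lemma 5(a) every frame is the end of a chain.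

Take a closed chain. If a row is immediately repeated, delete the repetition; the value does not change, because $u*y=u$ for $u$ ending at $y$. Now we have a closed walk in the graph. The rows of a backtrack are compatible, and so are those of a triangle, by Example 2. So by (4), inserting or deleting an elementary closed walk does not change the value. By Lemma 5(b) the walk is equivalent to the constant walk $Y_0$, which has value $\bar e$. Proposition 4 applies, and $GL_1(Q)=Q^*$. $\square$

The hypothesis $n\ge3$ was used to find independent triples. For $n=2$ and $Q=\mathbb F_2$ there are three nonzero rows $d_1,d_2,d_1+d_2$, any two adjacent, and no independent triple: the closed walk through all three cannot be filled by triangles. In Section 6 we shall see that for $n=2$, $|Q|=2$ and rank one the group $H_{\bar e}$ is infinite cyclic, while $Q^*$ is trivial.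

## 2. Frames with several rows: where coning stops

What changes for $k\ge2$? Lemma 3 and Proposition 4 hold as they stand. What has to be redone is the study of closed chains of frames. Here is what we shall prove.

**Theorem A.** Let $Q$ be any division ring, $1\le k\le n-2$, and let $e\in M_n(Q)$ be idempotent of rank $k$. The natural homomorphism $\phi:IG(E)\to M_n(Q)$, $\bar f\mapsto f$, restricts to an isomorphism from the maximal subgroup $H_{\bar e}$ of $IG(E)$ onto the maximal subgroup of $M_n(Q)$ containing $e$, which is isomorphic to $GL_k(Q)$.

If $1\le k<n/2$, then $n\ge2k+1\ge k+2$. So Theorem A proves the conjecture of Brittenham, Margolis and Meakin for all division rings $Q$, all $n\ge 3$, all such $k$ and all idempotents $e$ of rank $k$.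

**Theorem B.** Let $n\ge2$ and let $e$ be idempotent of rank $k$.

* If $k=0$ or $k=n$, then $H_{\bar e}$ is trivial.
* If $k=n-1$, then $H_{\bar e}$ is free. Its rank is $|Q|$ if $Q$ is infinite. If $|Q|=q$, its rank is $p(q^{n-1}-2)+1$ with $p=\frac{q^n-1}{q-1}$. In every case $H_{\bar e}\not\cong GL_{n-1}(Q)$.

Hence for $n\ge2$ and $0\le k\le n$: $H_{\bar e}\cong GL_k(Q)$ if and only if $k\le n-2$ (with $GL_0$ trivial).

The sensible first attempt is to repeat Section 1.4 with frames for vectors and "compatible" for "independent": fix a frame $Z$, push a closed chain into frames compatible with $Z$ by choosing auxiliary frames in general position, and cone. Lemma 2(c) shows what stops this: compatible frames differ by a matrix with rows in a space $N_X$ of dimension only $n-k$.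

Take $k=3$, $n=5$. The frames with rows $d_1,d_2,d_3$ and $d_2,d_3,d_4$ have difference of rank $3>n-k=2$, so they are not compatible. When $n=k+2$, a frame compatible with $Z$ must differ from $Z$ by a matrix of rank at most $2$, however large $k$ is. In rank one, the vectors not adjacent to $z$ filled only one line.

Trouble appears within the range $k<n/2$ as well. Take $k=2$, $n=5$ and the frames, written as lists of rows,
$$Y=(d_1,\,d_2),\qquad Y'=(d_1+d_3,\,d_2+d_4),\qquad Y''=(d_1+d_5,\,d_1+d_2+d_3).$$
Each pair is compatible: by Lemma 2(b) it is enough that the row space of the difference meets the row space of one of the two frames in $0$.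

* For $Y,Y'$: $\langle d_3,d_4\rangle\cap\langle d_1,d_2\rangle=0$.
* For $Y,Y''$: $\langle d_5,d_1+d_3\rangle\cap\langle d_1,d_2\rangle=0$.
* For $Y',Y''$: suppose $\alpha(d_5-d_3)+\beta(d_1+d_3-d_4)=\gamma(d_1+d_3)+\delta(d_2+d_4)$. Comparing coefficients at $d_5,d_2,d_4$ gives $\alpha=0$, $\delta=0$, $-\beta=\delta=0$.

But the three are not compatible: the rows $d_3,d_4$ of $Y'-Y$ and $d_5,d_1+d_3$ of $Y''-Y$ span a space of dimension $4$, while $\dim N_X=3$. In rank one such a bad triple was repaired by a vector $w$ independent of everything in sight. Here, if $W$ is a frame for which the four rows of $Y'-Y$ and $W-Y$ are independent, then $Y,Y',W$ are not compatible. General position, which helped for $k=1$, now hurts.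

So we make small moves. Let the basic step change a frame in only one new direction of $U$, and keep all rows but the last fixed for as long as possible. If the first $k-1$ rows form the frame $T$, then only the class of the last row in $U/\operatorname{row}(T)$ matters, and this quotient has dimension $n-k+1$. It is at least $3$ exactly when $k\le n-2$, and then Lemma 5 handles it. The first $k-1$ rows are handled by induction. The work lies in combining the two.

## 3. The graph $K(n,k)$ and its fibers

**Definition.** Let $1\le k\le n$. The vertices of $K(n,k)$ are the frames with $k$ rows. Distinct frames $Y,Z$ are joined by an edge if $Z-Y=cr$ for a column $c\in Q^k$ and a row $r\in U$ with $r\notin\operatorname{row}(Y)$.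

If $r\notin\operatorname{row}(Y)$, Lemma 2 applies to $N=\langle r\rangle$, and a matrix with all rows in $\langle r\rangle$ has the form $cr$. Therefore
$$r\notin\operatorname{row}(Y)\ \Rightarrow\ \text{any two distinct elements of }Y+[\langle r\rangle]\text{ are adjacent.} \tag{5}$$
In particular adjacency is symmetric.

**Definition.** A closed walk in $K(n,k)$ is *small* if all its vertices lie in one set $Y+[N]$ with $N\cap\operatorname{row}(Y)=0$ and $\dim N\le2$.

Backtracks are small, by (5) with $N=\langle r\rangle$. We take the small closed walks as the elementary ones; this gives $\sim$ and "null" in $K(n,k)$. By Lemma 2(b) the vertices of a small closed walk form a compatible set, and so do any two adjacent vertices.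

**Example 4.** For $k=2$, $n=4$ the closed walk $(d_1,d_2),\ (d_1+d_3,d_2),\ (d_1+d_3,d_2+d_4),\ (d_1,d_2+d_4),\ (d_1,d_2)$ is small, with $N=\langle d_3,d_4\rangle$.

**Proposition 6.** Let $k\ge1$. If $n\ge k+1$, then $K(n,k)$ is connected. If $n\ge k+2$, then every closed walk in $K(n,k)$ is null.

*The case $k=1$.* Nonzero rows $y,z$ are adjacent in $K(n,1)$ if and only if $z-y\notin\langle y\rangle$, that is, if and only if they are independent. So $K(n,1)$ is the graph of Lemma 5 with $P=U\setminus\{0\}$. A triangle $y,z,t,y$ lies in $y+[\langle z-y,t-y\rangle]$ and is small. So Lemma 5 gives both claims.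

From here to the end of Section 4 let $k\ge2$. Write a frame as $Y=(T,y)$, where the frame $T$ consists of the first $k-1$ rows and $y\in U\setminus\operatorname{row}(T)$ is the last row. The *fiber* $F(T)$ is the set of frames $(T,y)$ with given $T$. An edge of $K(n,k)$ inside a fiber is *vertical*.

**Lemma 7.** Let $W=U/\operatorname{row}(T)$, so $\dim W=n-k+1$, and let $\bar y$ be the class of $y$. Then $(T,y)$ and $(T,z)$ are adjacent if and only if $\bar y,\bar z$ are linearly independent. If $n\ge k+1$, then $F(T)$ is connected by vertical edges. If $n\ge k+2$, then every closed walk of vertical edges in $F(T)$ is null in $K(n,k)$.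

*Proof.* Only the last row of $(T,z)-(T,y)$ can be nonzero, and it is $z-y$. If the difference is $cr\ne0$, then $c$ has only its last entry nonzero, so $r$ spans $\langle z-y\rangle$. Hence adjacency means $z-y\notin\operatorname{row}(T)+\langle y\rangle$. As $\bar y\ne0$, this says that $\bar y,\bar z$ are independent.

So the fiber with its vertical edges is the graph of Lemma 5 for $F(T)\to W\setminus\{0\}$, $(T,y)\mapsto\bar y$. Connectedness follows from Lemma 5(a). For the last claim it remains to see that the triangles of Lemma 5 are small. Let $\bar y,\bar z,\bar t$ be independent, and put $N=\langle z-y,t-y\rangle$. Modulo $\operatorname{row}(T)+\langle y\rangle$ the generators of $N$ become the classes of $z,t$, which are independent. So $N\cap\operatorname{row}(T,y)=0$, and all three frames lie in $(T,y)+[N]$. Apply Lemma 5(b). $\square$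

## 4. Transport between fibers and the induction on $k$

Let $T,T_1=T+cr$ be an edge of $K(n,k-1)$, so $c\ne0$ and $r\notin\operatorname{row}(T)$. Put
$$H=\operatorname{row}(T)+\langle r\rangle=\operatorname{row}(T_1)+\langle r\rangle,\qquad \dim H=k .$$
Since $\langle r\rangle=\operatorname{row}(T_1-T)$, the space $H$ depends only on the edge, in either direction. If $y\notin H$, then $r\notin\operatorname{row}(T)+\langle y\rangle$: from $r=a+\alpha y$ with $a\in\operatorname{row}(T)$ we get $\alpha\ne0$, as $r\notin\operatorname{row}(T)$, and then $y\in H$. Also $y\notin\operatorname{row}(T_1)$. So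
$$h_y:(T,y)\to(T_1,y)\qquad(y\notin H)$$
is an edge of $K(n,k)$. Such edges are called *horizontal*.

**Example 5.** The condition $y\notin H$ cannot be dropped. With $T=(d_1)$, $T_1=(d_1+d_3)$ we have $H=\langle d_1,d_3\rangle$. The frames $(d_1,d_3)$ and $(d_1+d_3,d_3)$ are not adjacent, since their difference has row space $\langle d_3\rangle\subseteq\operatorname{row}(d_1,d_3)$. To cross from $(d_1,d_3)$ we first change the last row, say to $d_2$.

This is the difficulty of the induction. A long walk in $K(n,k-1)$ has many spaces $H$, and one last row $y$ need not avoid them all. So $y$ must change on the way, and we have to know that the result does not depend on how. The next lemma supplies what is needed.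

**Lemma 8.**

(a) An edge of $K(n,k)$ from $(T,y)$ to $(T_1,z)$ with $T\ne T_1$ projects to an edge $T,T_1$ of $K(n,k-1)$. Moreover $y\notin H$, and the edge is equivalent to $h_y$ followed by a vertical walk of length at most $1$.

(b) Let $n\ge k+2$, let $T,T_1$ be an edge of $K(n,k-1)$, and let $y,z\notin H$. There are vertical walks $p$ from $(T,y)$ to $(T,z)$ and $p_1$ from $(T_1,y)$ to $(T_1,z)$ with $h_yp_1\sim p\,h_z$.

(c) Let $n\ge k+2$, and let $T_0,\dots,T_m=T_0$ be a small closed walk in $K(n,k-1)$. For some $y$, the sequence $(T_0,y),\dots,(T_m,y)$ is a small closed walk in $K(n,k)$ all of whose edges are horizontal.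

*Proof.* **(a)** The difference of the two frames is $\binom{c}{\gamma}r$ with $r\notin\operatorname{row}(T)+\langle y\rangle$, and $c\ne0$ because $T\neq T_1$. So $T_1=T+cr$ and $z=y+\gamma r$, and $r\notin\operatorname{row}(T)$, so $T,T_1$ is an edge. If $y=a+\alpha r$ with $a\in\operatorname{row}(T)$, then $\alpha\ne0$, since $y\notin\operatorname{row}(T)$, and $r\in\operatorname{row}(T)+\langle y\rangle$, a contradiction. So $y\notin H$. The frames $(T,y),(T_1,y),(T_1,z)$ all lie in $(T,y)+[\langle r\rangle]$. If $\gamma=0$, the edge is $h_y$. If $\gamma\ne0$, the three are distinct and pairwise adjacent by (5), and the closed walk through them is small. So the edge is equivalent to $h_y$ followed by the vertical edge $(T_1,y),(T_1,z)$.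

**(b)** First let $t,t'\in U$ be independent modulo $H$, and put $N=\langle r,t'-t\rangle$. We claim that $N\cap(\operatorname{row}(T)+\langle t\rangle)=0$. Let $\alpha r+\beta(t'-t)=a+\gamma t$ with $a\in\operatorname{row}(T)$. Modulo $H$ this reads $\beta t'-(\beta+\gamma)t\equiv0$, so $\beta=\gamma=0$. Then $\alpha r=a\in\operatorname{row}(T)$, so $\alpha=0$. This proves the claim.

Since $\operatorname{row}(T)$ and $\operatorname{row}(T_1)$ lie in $H$, the rows $t,t'$ are independent modulo each of them. By Lemma 7 there are vertical edges $v=((T,t),(T,t'))$ and $v_1=((T_1,t),(T_1,t'))$. The rectangle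
$$(T,t),\ (T_1,t),\ (T_1,t'),\ (T,t'),\ (T,t)$$
is a closed walk inside $(T,t)+[N]$, hence small. So $h_tv_1\sim v\,h_{t'}$.

Now let $y,z\notin H$ be arbitrary. As $\dim U/H=n-k\ge2$, there is $s$ whose class in $U/H$ lies outside $\langle y+H\rangle\cup\langle z+H\rangle$. Use the rectangles for $(y,s)$ and $(s,z)$: with $v,v_1$ from the first and $\hat v,\hat v_1$ from the second,
$$h_yv_1\hat v_1\sim v\,h_s\hat v_1\sim v\,\hat v\,h_z .$$
Take $p=v\hat v$ and $p_1=v_1\hat v_1$.

**(c)** Let the walk lie in $T_0+[N]$ (by Lemma 2(a) the base frame may be any vertex of the set), with $N\cap\operatorname{row}(T_0)=0$ and $\dim N\le2$. Then $\dim(\operatorname{row}(T_0)+N)\le(k-1)+2<n$, so choose $y\notin\operatorname{row}(T_0)+N$. For each step, $T_{j+1}-T_j=cr$ with $c\ne0$ has rows in $N$, so $r\in N$, and by Lemma 2(a) the space $H$ of this edge, $\operatorname{row}(T_j)+\langle r\rangle$, lies in $\operatorname{row}(T_0)+N$. Hence $y\notin H$, and the step lifts to a horizontal edge. All lifted vertices lie in $(T_0,y)+[N]$. Finally $N\cap(\operatorname{row}(T_0)+\langle y\rangle)=0$: if $b\in N$ and $b=a+\alpha y$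 with $a\in\operatorname{row}(T_0)$, then $\alpha=0$ because $y\notin\operatorname{row}(T_0)+N$, and then $b\in N\cap\operatorname{row}(T_0)=0$. So the lifted walk is small. $\square$

*Proof of Proposition 6, inductive step.* Let $k\ge2$, and suppose the proposition holds for $k-1$.

**Step 1: connectedness, $n\ge k+1$.** By induction $K(n,k-1)$ is connected. Each of its edges lifts to a horizontal edge, because $\dim H=k<n$ leaves room for some $y\notin H$. Each fiber is connected by Lemma 7. So $K(n,k)$ is connected.

From now on $n\ge k+2$.

**Step 2: transport across one edge.** We define a class of walks that crosses from one fiber to the next, independently of the last row used. For $a,b\in F(T)$, Lemma 7 shows that all vertical walks from $a$ to $b$ lie in one equivalence class. Call it $[a,b]$; then $[a,b][b,c]=[a,c]$. For an edge $T,T_1$ of $K(n,k-1)$, $a\in F(T)$, $b\in F(T_1)$, put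
$$\tau(a,b)=[a,(T,y)]\;h_y\;[(T_1,y),b]\qquad(y\notin H).$$
This does not depend on $y$. Indeed, for $z\notin H$, Lemma 8(b) gives $h_y\sim p\,h_z\,p_1^{-1}$, where $p$ lies in $[(T,y),(T,z)]$ and $p_1^{-1}$ in $[(T_1,z),(T_1,y)]$, and these are absorbed by the outer factors. Clearly
$$[a',a]\,\tau(a,b)\,[b,b']=\tau(a',b')\qquad(a'\in F(T),\ b'\in F(T_1)). \tag{6}$$

**Step 3: transport along a walk.** For a walk $p'=(T_0,\dots,T_m)$ in $K(n,k-1)$, $a\in F(T_0)$, $b\in F(T_m)$, choose $c_i\in F(T_i)$ for $0<i<m$ and put
$$\tau(p';a,b)=\tau(a,c_1)\,\tau(c_1,c_2)\cdots\tau(c_{m-1},b),\qquad\tau(p';a,b)=[a,b]\ \text{ if }m=0 .$$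
The choice of the $c_i$ does not matter. By (6), if $c,c'\in F(T_i)$, then
$$\tau(a,c)\tau(c,b)=\tau(a,c')\,[c',c]\,\tau(c,b)=\tau(a,c')\,\tau(c',b).$$
It follows that, for a concatenation $p'q'$ at $T$ and any $c\in F(T)$,
$$\tau(p'q';a,b)=\tau(p';a,c)\,\tau(q';c,b). \tag{7}$$
If $p'$ or $q'$ has length $0$, this uses (6) or $[a,c][c,b]=[a,b]$; otherwise take $c$ as one of the chosen points.

**Step 4: every walk is the transport of its projection.** A vertical edge from $b$ to $b'$ lies in $[b,b']$. By Lemma 8(a), a non-vertical edge from $b$ to $b'$ is equivalent to a horizontal edge starting at $b$ followed by a vertical walk, so it lies in $\tau(b,b')$. By induction on the length and (7), every walk in $K(n,k)$ from $a$ to $b$ lies in $\tau(p';a,b)$, where $p'$ is its projection to $K(n,k-1)$ with constant steps deleted.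

**Step 5: small closed walks transport trivially.** Let $r'=(T_0,\dots,T_m)$ be a small closed walk in $K(n,k-1)$ of positive length, and $b\in F(T_0)$. Take $y$ from Lemma 8(c) and put $c_i=(T_i,y)$. Each $\tau(c_i,c_{i+1})$ is the class of the horizontal edge from $c_i$ to $c_{i+1}$, so $\tau(r';c_0,c_0)$ contains a small closed walk and is the class of the constant walk. By (7), applied with walks of length $0$ on both sides, $\tau(r';b,b)=[b,c_0]\,\tau(r';c_0,c_0)\,[c_0,b]=[b,c_0][c_0,b]=[b,b]$. For length $0$ this is the definition. By (7) again, $\tau(p';a,b)$ does not change when a small closed walk is inserted into or deleted from $p'$.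

**Step 6: conclusion.** Let $p$ be a closed walk in $K(n,k)$ based at $a$, with projection $p'$. By Step 4, $p$ lies in $\tau(p';a,a)$. Since $n\ge(k-1)+2$, the induction hypothesis says that $p'$ is null in $K(n,k-1)$. By Step 5, $\tau(p';a,a)=[a,a]$, the class of the constant walk. So $p$ is null. $\square$

## 5. From null walks to the group: proof of Theorem A

Let $1\le k\le n-2$. We verify the two hypotheses of Proposition 4.

**Step 1: every frame is the end of a chain.** Adjacent vertices of $K(n,k)$ are compatible, so walks in $K(n,k)$ starting at $Y_0$ are chains. By Proposition 6, $K(n,k)$ is connected.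

**Step 2: replace chains by walks in $K(n,k)$.** The purpose is to break a step between compatible frames into moves along edges without changing the value. Let $u$ end at $Y$, and let $X$ be a common right inverse of $Y$ and $Y'$. If $Y'=Y$, the step may be deleted, since $u*Y=u$. Otherwise let $r_1,\dots,r_s$ be a basis of $\operatorname{row}(Y'-Y)$ and write
$$Y'-Y=c_1r_1+\dots+c_sr_s$$
with columns $c_i\in Q^k$; all $c_i$ are nonzero, since otherwise the row space would have smaller dimension. From $(Y'-Y)X=0$ we get $r_iX=0$ for all $i$. Put $Z_0=Y$ and $Z_i=Y+c_1r_1+\dots+c_ir_i$. Then $Z_iX=I$, so each $Z_i$ is a frame. Moreover $r_i\notin\operatorname{row}(Z_{i-1})$: if $r_i=aZ_{i-1}$, then $0=r_iX=aZ_{i-1}X=a$, so $r_i=0$, a contradiction. Hence $Z_0,Z_1,\dots,Z_s=Y'$ is a walk in $K(n,k)$. Its frames have the common right inverse $X$, so by (4)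
$$u*Z_1*\cdots*Z_s=u*Y' .$$
Applying this to each step, we replace any closed chain by a closed walk in $K(n,k)$ based at $Y_0$ with the same value.

**Step 3: values depend only on equivalence classes.** The vertices of a small closed walk have a common right inverse. By (4), inserting a small closed walk into a walk from $Y_0$, or deleting one, does not change the value.

**Step 4: conclusion.** Since $n\ge k+2$, Proposition 6 says that the closed walk from Step 2 is equivalent to the constant walk $Y_0$. By Step 3 its value is $\bar e$. So every closed chain has value $\bar e$, and Proposition 4 gives Theorem A. $\square$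

## 6. Ranks $0$, $n$ and $n-1$: free groups and the sharpness of the range

We prove Theorem B.

**Step 1: rank $n$.** The pair $(1,f)$ is basic for every $f$, so $\bar1$ is the identity of $IG(E)$. Let $v=\bar f_1\cdots\bar f_m\in H_{\bar1}$. Then $\phi(v)=f_1\cdots f_m$ is invertible, so every $f_i$ is an invertible idempotent, that is, $f_i=1$. Hence $v=\bar1$.

**Step 2: rank $0$.** For all $f\in E$, $\bar0\bar f=\bar0$. So each $v\in H_{\bar0}$ satisfies $v=\bar0v=\bar0$.

Now let $k=n-1$ and $n\ge2$. The fibers of Section 3 would now live over a quotient of dimension $2$, where there are no independent triples. We show that nothing fills the closed walks: the group is the full fundamental group of a graph.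

Let $G$ be the bipartite graph whose two classes of vertices are the hyperplanes $A$ of $V$ and the lines ($1$-dimensional subspaces) $B$ of $V$, with $A$ adjacent to $B$ if $B\not\subseteq A$, that is, $V=A\oplus B$. For $n=2$ the two classes are taken as disjoint copies of the set of lines. Let $e=\varepsilon(A_0,B_0)$. For a walk $s=(B_0,A_1,B_1,\dots,A_m,B_m)$ in $G$ put
$$\tilde w(s)=\bar e\;\overline{\varepsilon(A_1,B_1)}\cdots\overline{\varepsilon(A_m,B_m)} .$$
Two walks are homotopic if they differ by insertions and deletions of backtracks; $[s]$ is the homotopy class.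

**Step 3: a surjection $\pi_1(G,B_0)\to H_{\bar e}$.** By Lemma 3(a) and induction, $\tilde w(s)$ sits over $B_m$. The element $\tilde w(s)$ depends only on $[s]$. A backtrack $B,A,B$ contributes a factor $\overline{\varepsilon(A,B)}$ to the right of an element sitting over $B$, which has no effect by (3). A backtrack $A,B,A$ is followed by some line $B'$, and $\overline{\varepsilon(A,B)}\;\overline{\varepsilon(A,B')}=\overline{\varepsilon(A,B')}$ by (2). If $s$ is closed, then $\tilde w(s)$ sits over $B_0=\ker e$, so $\tilde w(s)\in H_{\bar e}$.

Conversely, by Lemma 3(e) each $v\in H_{\bar e}$ is $\bar e\,\overline{X_1Y_1}\cdots\overline{X_mY_m}$, where $X_i$ is a common right inverse of $Y_{i-1}$ and $Y_i$, and $\ker Y_m=B_0$. Since $X_iY_i=\varepsilon(\operatorname{im}X_i,\ker Y_i)$ and $\operatorname{im}X_i$ is a complement of both $\ker Y_{i-1}$ and $\ker Y_i$, this is $\tilde w$ of the closed walk $(B_0,\operatorname{im}X_1,\ker Y_1,\dots,\operatorname{im}X_m,\ker Y_m)$. Finally, for closed walks, $\tilde w(s)\bar e=\tilde w(s)$ gives $\tilde w(s)\tilde w(s')=\tilde w(ss')$. So $[s]\mapsto\tilde w(s)$ is a surjective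 homomorphism $\pi_1(G,B_0)\to H_{\bar e}$.

**Step 4: injectivity, by an action.** We recover $[s]$ from $\tilde w(s)$ by letting $IG(E)$ act on walks. Let $\Omega$ be the set of homotopy classes of walks in $G$ from $B_0$ to a line. Each $f\in E$ acts on $\Omega\cup\{0\}$ from the right, fixing $0$, as follows.

* If $f=1$, it acts identically.
* If $\operatorname{rank}f\le n-2$, everything goes to $0$.
* If $f=\varepsilon(A,B')$ has rank $n-1$, then $[s]f=[s,A,B']$ if the endpoint $B$ of $s$ satisfies $B\not\subseteq A$, and $[s]f=0$ otherwise.

This is well defined, as homotopic walks have the same endpoint. We check the relation for a basic pair $(g,f)$: acting by $g$ and then by $f$ must equal acting by $gf$. This is clear if $1\in\{g,f\}$. It is clear if $g$ or $f$ has rank at most $n-2$, since then so has $gf$, and both sides are $0$. Let both have rank $n-1$. By (1) and equality of dimensions, $gf=g$ or $fg=f$ forces $\ker f=\ker g$, and $gf=f$ or $fg=g$ forces $\operatorname{im}f=\operatorname{im}g$.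

*Equal kernels:* $g=\varepsilon(A,B_1)$, $f=\varepsilon(A',B_1)$, and $gf=g$. If the endpoint of $s$ is not in $A$, then $[s]g=[s,A,B_1]$, and since $B_1\not\subseteq A'$, applying $f$ gives $[s,A,B_1,A',B_1]=[s,A,B_1]=[s](gf)$.

*Equal images:* $g=\varepsilon(A,B_1)$, $f=\varepsilon(A,B_2)$, and $gf=f$. If the endpoint of $s$ is not in $A$, then applying $g$ and $f$ gives $[s,A,B_1,A,B_2]=[s,A,B_2]=[s](gf)$.

In both cases, if the endpoint of $s$ lies in $A$, both sides are $0$. So $IG(E)$ acts on $\Omega\cup\{0\}$.

For a closed walk $s=(B_0,A_1,\dots,A_m,B_m)$ at $B_0$,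
$$[B_0]\,\tilde w(s)=[B_0,A_0,B_0,A_1,B_1,\dots,A_m,B_m]=[s].$$
So $\tilde w(s)$ determines $[s]$, and $H_{\bar e}\cong\pi_1(G,B_0)$. As the fundamental group of a graph, it is free.

**Step 5: the rank.** The graph $G$ is connected. Two distinct lines $\langle b\rangle,\langle b'\rangle$ are both adjacent to the kernel of any linear functional that is nonzero on $b$ and $b'$, which exists as $b,b'$ are independent; and every hyperplane is adjacent to some line. The rank of the fundamental group is the number of edges outside a spanning tree.

Let $|Q|=q$ be finite. There are $p=\frac{q^n-1}{q-1}$ lines and as many hyperplanes. Each hyperplane misses $\frac{q^n-q^{n-1}}{q-1}=q^{n-1}$ lines. So $G$ has $2p$ vertices and $pq^{n-1}$ edges, and the rank is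
$$pq^{n-1}-2p+1=p(q^{n-1}-2)+1\ \ge1 .$$
For $n=q=2$ we have $p=3$ and the rank is $1$: here $G$ is a hexagon, and $H_{\bar e}$ is infinite cyclic, as announced in Section 1.5.

Let $Q$ be infinite. There are at most $|Q|$ lines and at most $|Q|$ hyperplanes, hence at most $|Q|$ edges, and the rank is at most $|Q|$. For the other inequality take distinct hyperplanes $A,A'$, a vector $v\notin A\cup A'$, and $w\notin\langle v\rangle$. The lines $\langle v+w\alpha\rangle$, $\alpha\in Q$, are distinct. Each of $A,A'$ contains at most one of them, since two of them span $\langle v,w\rangle$, which contains $v$. So $|Q|$ of these lines lie in neither and are adjacent to both $A$ and $A'$. Together with $A,A'$ they form a connected subgraph $K_{2,|Q|}$. A spanning tree of it consists of all edges at $A$ and one edge at $A'$, leaving $|Q|$ edges. It extends to a spanning tree of $G$, so the fundamental group of the subgraph, free of rank $|Q|$, is a free factor of $\pi_1(G)$. Hence the rank is $|Q|$.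

**Step 6: $H_{\bar e}\not\cong GL_{n-1}(Q)$ for $k=n-1$.** If $Q$ is finite, $H_{\bar e}$ is free of rank at least $1$, hence infinite, while $GL_{n-1}(Q)$ is finite. Let $Q$ be infinite, and suppose $GL_{n-1}(Q)$ is free. Then it is torsion-free and all its abelian subgroups are cyclic.

Let $n\ge3$. The matrices $I+aE_{12}$, $a\in Q$, form a subgroup of $GL_{n-1}(Q)$ isomorphic to $(Q,+)$, where $E_{12}$ is the matrix with a single $1$ in position $(1,2)$. This infinite group would be infinite cyclic. But $(Q,+)$ is torsion if the characteristic is positive and divisible if it is $0$; an infinite cyclic group is neither.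

Let $n=2$, so $GL_1(Q)=Q^*$ is torsion-free. As $(-1)^2=1$, we get $-1=1$, so $\operatorname{char}Q=2$. Take $x\in Q\setminus\{0,1\}$. If $x$ were algebraic over $\mathbb F_2$, it would lie in a finite field and have finite order, though $x\ne1$; this is impossible. So $x$ is transcendental over $\mathbb F_2$. By unique factorization in $\mathbb F_2[x]$, the elements $x$ and $1+x$ generate a free abelian group of rank $2$ inside $\mathbb F_2(x)^*\le Q^*$. This abelian subgroup is not cyclic, a contradiction.

**Step 7: the final equivalence.** Let $n\ge2$ and $0\le k\le n$. For $1\le k\le n-2$, Theorem A gives $H_{\bar e}\cong GL_k(Q)$. For $k=0\le n-2$ both groups are trivial. For $k=n-1$ they are not isomorphic, by Step 6. For $k=n$ the group $H_{\bar e}$ is trivial, while $GL_n(Q)$ contains $I+E_{12}\ne I$. So $H_{\bar e}\cong GL_k(Q)$ if and only if $k\le n-2$. $\square$
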